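\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Periodic difference equations that are not linearizable}

\begin{abstract}
A difference equation $x_{n+k}=f(x_{n+k-1},\dots,x_n)$ all of whose solutions are
$p$-periodic, with $p$ minimal, is called a $p$-cycle of order $k$. We answer the question
whether every $p$-cycle is topologically conjugate to a linear one. The answer is no: for every
$k\ge4$ there are infinitely many $p$ for which the map of some smooth $p$-cycle of order $k$ is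
not conjugate to any linear map. The examples on $\mathbb R$ can be chosen as close as we like, in
the Lipschitz sense, to linear $p$-cycles. For $k\le 2$ every $p$-cycle is linearizable.
\end{abstract}

\section{The question and the results}

Let $X$ be $\mathbb R$ or $(0,\infty)$; the map $\ln$ is a homeomorphism from the second onto
the first. We consider an autonomous difference equation of order $k$,
\begin{equation}\label{eq:de}
x_{n+k}=f(x_{n+k-1},\dots,x_{n+1},x_n),\qquad n\ge0,
\end{equation}
with $f:X^k\to X$ continuous. A solution is determined by its first $k$ terms, and moving one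
step along the solution is the map
\[
F:X^k\to X^k,\qquad F(x_1,\dots,x_k)=(x_2,\dots,x_k,f(x_k,\dots,x_1)).
\]
We call $F$ the \emph{map} of the equation.
The equation is a \emph{$p$-cycle} (of order $k$) if every solution satisfies $x_{n+p}=x_n$ for
all $n\ge0$ and $p\ge1$ is the least integer with this property. Individual solutions, such as
equilibria, may have smaller periods. In terms of $F$: it is a homeomorphism with
$F^p=\mathrm{Id}$ and $F^i\ne\mathrm{Id}$ for $1\le i<p$; we then say that $F$ has
\emph{order} $p$.

Two equations are \emph{conjugate} if their maps are, that is, $G=hFh^{-1}$ for a homeomorphism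
$h$ between the phase spaces. A \emph{linear $p$-cycle} is a $p$-cycle on $\mathbb R$ of the form
$y_{n+k}=a_{k-1}y_{n+k-1}+\dots+a_0y_n$ with real $a_i$. A \emph{potential $p$-cycle} is a
$p$-cycle on $(0,\infty)$ of the form
$x_{n+k}=x_{n+k-1}^{a_{k-1}}\cdots x_n^{a_0}$ with real $a_i$; the exponents need not be integers,
as in the $5$-cycle $x_{n+3}=x_n(x_{n+2}/x_{n+1})^{1+2\cos(2\pi/5)}$. The substitution
$y_i=\ln x_i$ turns potential cycles into linear ones with the same coefficients, and conversely.
So the following two properties of a $p$-cycle are equivalent: being conjugate to a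
linear $p$-cycle, and being conjugate to a potential $p$-cycle. A $p$-cycle with these
properties is called \emph{linearizable}. The problem, posed in \cite{Linero}, is:

\begin{quote}
\emph{Is every $p$-cycle of order $k$ linearizable, or equivalently, conjugate to a potential
cycle?}
\end{quote}

Some examples point toward a positive answer. The equation
$x_{n+2}=(1+x_{n+1})/x_n$ on $(0,\infty)$ does not look linear, but from $x_0=x$, $x_1=y$ it
produces
\[
x,\quad y,\quad \frac{1+y}{x},\quad \frac{1+x+y}{xy},\quad \frac{1+x}{y},\quad x,\quad y,\ \dots,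
\]
so it is a $5$-cycle, and by Theorem~\ref{thm:B} below it is conjugate to
$y_{n+2}=2\cos\theta\,y_{n+1}-y_n$ for some $\theta=2\pi l/5$. It is known that for
$X=(0,\infty)$ every $(k+1)$-cycle of order $k$ is conjugate to a potential cycle:
to $x_{n+k}=1/(x_{n+k-1}\cdots x_n)$ or, as a second possibility when $k$ is odd, to
\[
x_{n+k}=\frac{\prod_{i=1}^{(k+1)/2}x_{n+2i-2}}{\prod_{i=1}^{(k-1)/2}x_{n+2i-1}} .
\]

Nevertheless the answer is no.

\begin{theorem}\label{thm:A}
Let $k\ge4$. For all sufficiently large $N\in\mathbb N$ put $s=20kN+1$ and $p=5s$. There is a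
$C^\infty$ function $f:\mathbb R^k\to\mathbb R$ such that \eqref{eq:de} is a $p$-cycle whose map
is not topologically conjugate to any linear map. In particular this $p$-cycle is not
linearizable. Conjugating by $\exp$ in each coordinate gives such examples on $X=(0,\infty)$.
\end{theorem}

\begin{theorem}\label{thm:C}
In Theorem~\ref{thm:A}, with $k$ fixed, one can take $f=f_0+\varrho$, where $f_0$ defines a linear
$p$-cycle with the same $p$, and the Lipschitz constant of $\varrho$ tends to $0$ as $N\to\infty$.
For $k=4$, moreover, $f=f_0$ outside a compact set.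
\end{theorem}

\begin{theorem}\label{thm:B}
For $k=1,2$ every $p$-cycle of order $k$ is linearizable.
\end{theorem}

Thus for each order $k\neq3$ it is decided whether all cycles of order $k$ are
linearizable: yes for $k\le2$, no for $k\ge4$. For $k=3$ we make no claim beyond the case $p=4$,
which is covered by the known result above, and the trivial case $p=3$, where the equation is
$x_{n+3}=x_n$. Nor do we determine, for $k\ge4$, the exact set of
$p$ for which non-linearizable $p$-cycles exist.

\medskip
The plan is as follows. Section~\ref{sec:low} treats orders one and two.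
Section~\ref{sec:ideas} shows the three ideas behind Theorem~\ref{thm:A} in their smallest
instances. Sections~\ref{sec:pert}--\ref{sec:not} carry them out, and
Section~\ref{sec:C} proves Theorem~\ref{thm:C}.

\emph{Notation.} $\operatorname{Lip}(g)$ is the Lipschitz constant of $g$ for Euclidean norms; for
a $C^1$ map on $\mathbb R^n$ it is $\sup\|dg\|$, where $dg$ is the derivative. $D$ is the closed
unit ball of $\mathbb R^4=\mathbb C^2$, whose points we write $x=(z,\zeta)$; $D^2\subset\mathbb C$
is the closed unit disc. Products of maps are compositions.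

\section{Orders one and two}\label{sec:low}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Conjugating by $\ln$ if necessary, we take $X=\mathbb R$.

\emph{Order $1$.} Here $F=f$ is a finite-order homeomorphism of $\mathbb R$. If $f$ is increasing
and $f(x)\ne x$, the orbit of $x$ is strictly monotone and never returns; so $f=\mathrm{id}$. If
$f$ is decreasing, then $f^2$ is increasing of finite order, so $f^2=\mathrm{id}$. The function
$h(x)=\frac12(x-f(x))$ is continuous, strictly increasing and unbounded in both directions, hence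
a homeomorphism of $\mathbb R$, and
$h(f(x))=\frac12(f(x)-x)=-h(x)$. So $f$ is conjugate to $y\mapsto-y$.

\emph{Order $2$.} Extend $F$ to a finite-order homeomorphism of $S^2=\mathbb R^2\cup\{\infty\}$
fixing $\infty$. By Ker\'ekj\'art\'o's theorem, every periodic homeomorphism of $S^2$ is
topologically conjugate to an element of $O(3)$; see \cite{CK}. This element fixes the
image of $\infty$, and stereographic projection from that point shows that $F$ is conjugate to some
$R\in O(2)$ acting on $\mathbb R^2$.

The first coordinate of $F^2(x_1,x_2)$ is $f(x_2,x_1)$. So if $F^2=\mathrm{Id}$, then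
$f(x_2,x_1)=x_1$ and the equation is $x_{n+2}=x_n$, which is linear. If $F^2\ne\mathrm{Id}$, then
$R^2\neq\mathrm{id}$, so $R$ is not a reflection; it is a rotation by $\theta=2\pi l/p$ with
$\gcd(l,p)=1$ and $p\ge3$. Its eigenvalues $e^{\pm i\theta}$ are distinct, so $R$ is linearly
conjugate to the companion matrix of $t^2-2t\cos\theta+1$, which is the map of the linear
$p$-cycle $y_{n+2}=2\cos\theta\,y_{n+1}-y_n$.
\end{proof}

\section{The ideas in their smallest instances}\label{sec:ideas}

\subsection{What linearity forces}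

\begin{lemma}\label{lem:flat}
Let $T$ be a homeomorphism of $\mathbb R^k$ that is conjugate to a linear map. Then for every
$s\ge1$ each component of $\mathbb R^k\setminus\mathrm{Fix}(T^s)$ has abelian fundamental group.
\end{lemma}

\begin{proof}
By invariance of dimension the linear map $Q$ acts on $\mathbb R^k$. The conjugating homeomorphism
carries $\mathrm{Fix}(T^s)$ onto $\mathrm{Fix}(Q^s)$, a linear subspace $V$. If $V$ has codimension
$0$, the complement is empty; if $1$, it consists of two contractible half-spaces; if $2$, it is homotopy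
equivalent to a circle; if at least $3$, it is simply connected.
\end{proof}

So we look for a finite-order map $T$ such that some $\mathrm{Fix}(T^s)$ is \emph{knotted} in
codimension $2$: its complement should be connected with a fundamental group that maps onto the
non-abelian group $S_3$. Such maps of $\mathbb R^4$ exist, and one is built in
Section~\ref{sec:knot}. The difficulty is that $T$ must also be the map of a difference equation.

\subsection{Which maps come from equations: order two by hand}\label{sub:which}

Given a homeomorphism $T$ of $\mathbb R^k$ and a function $u:\mathbb R^k\to\mathbb R$, record the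
values of $u$ along orbits: $\Phi=(u,uT,\dots,uT^{k-1})$. If $\Phi$ happens to be a homeomorphism
of $\mathbb R^k$, then the first $k-1$ coordinates of $\Phi T\Phi^{-1}(x)$ are $x_2,\dots,x_k$, and
so $\Phi T\Phi^{-1}$ is the map of an equation of order $k$. The question is when $\Phi$ is a
homeomorphism.

Take $k=2$, $\mathbb R^2=\mathbb C$, $T=C\circ G$ with $C$ the rotation by $\theta$ and
$\operatorname{Lip}(G-\mathrm{id})\le\epsilon$, and $u=\operatorname{Re}$. For $G=\mathrm{id}$ we
get the linear map $L(\xi)=(\operatorname{Re}\xi,\operatorname{Re}e^{i\theta}\xi)$. Its rows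
$(1,0)$ and $(\cos\theta,-\sin\theta)$ have Gram matrix with eigenvalues $1\pm\cos\theta$, so for
$\sin\theta\ne0$ we have $\|L^{-1}\|=(1-|\cos\theta|)^{-1/2}$. In general
\[
\Phi(\xi)-L(\xi)=\bigl(0,\ \operatorname{Re}e^{i\theta}(G(\xi)-\xi)\bigr),\qquad
\operatorname{Lip}(\Phi-L)\le\epsilon .
\]
If $\epsilon<\sqrt{1-|\cos\theta|}$, then $L^{-1}\Phi$ is the identity plus a map with Lipschitz
constant less than $1$, hence a homeomorphism by the contraction principle. So \emph{a map
which is Lipschitz-close to a suitable linear map comes from an equation}. For a quarter turn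
any $\epsilon<1$ will do.

The linear map must indeed be suitable. The map $T=-\mathrm{id}$ of
$\mathbb R^2$ is not conjugate to the map of any equation of order $2$: as in
Section~\ref{sec:low}, $F^2=\mathrm{Id}$ forces $F(x_1,x_2)=(x_2,x_1)$, which has infinitely many
fixed points.
What is missing is a linear functional $u$ with $u,uC,\dots,uC^{k-1}$ independent.

\subsection{Inserting a map a little at a time: two balls}\label{sub:two}

There is no reason for a knotted map to be Lipschitz-close to a linear one. The remedy is to spread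
it along a periodic orbit of balls. Suppose that $\tau$ is a diffeomorphism of $\mathbb R^4$ with
$\tau^5=\mathrm{id}$ that agrees with
$\tau_0(z,\zeta)=(z,e^{4\pi i/5}\zeta)$ on $\{|x|\ge\frac12\}$ and has a knotted fixed set. Let
$C(z,\zeta)=(-z,e^{2\pi i/5}\zeta)$, so $C^2=\tau_0$. Let $M_0(x)=(1,0)+x/2$ and $M_1=CM_0$. The balls $M_0(D)$, $M_1(D)$
have radius $\frac12$ and centers $(\pm1,0)$; they are disjoint and $C$ exchanges them. Also
$CM_1=C^2M_0=M_0\tau_0$. Write
\[
\tau_0^{-1}\tau=\gamma_1\gamma_0
\]
with diffeomorphisms $\gamma_0,\gamma_1$ equal to the identity on $\{|x|\ge\frac12\}$. Let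
$G=M_i\gamma_iM_i^{-1}$ on $M_i(D)$ and $G=\mathrm{id}$ elsewhere, and let $T=CG$. Then $T$ maps
$M_0(D)$ to $M_1(D)$ by $M_1\gamma_0M_0^{-1}$ and maps $M_1(D)$ to $M_0(D)$ by
$M_0\tau_0\gamma_1M_1^{-1}$, so
\[
T^2|_{M_0(D)}=M_0\,\tau_0\gamma_1\gamma_0\,M_0^{-1}=M_0\,\tau\, M_0^{-1}.
\]
The first return to the ball is the knotted map, although each factor $\gamma_i$ has done only part
of the work. And $\mathrm{Fix}(T^2)$ is the plane $\{\zeta=0\}$ with a knot tied in it inside each
ball.

Two changes turn this into the actual construction. First, with $s$ balls in place of two, and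
$\tau_0^{-1}\tau$ joined to the identity by a smooth family, each step can be made $O(1/s)$-close to
the identity in the Lipschitz sense. Shrinking the balls so that $s$ of them fit around the
circle costs nothing, since conjugation by a similarity does not change
$\operatorname{Lip}(\gamma-\mathrm{id})$. Second, the map $C$ above has the double eigenvalue $-1$
and is not suitable in the sense of Section~\ref{sub:which}; with $s$ balls we let $z$ turn by nearly
a quarter turn, so that the eigenvalues are distinct and stay apart as $s\to\infty$.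

\section{Nearly linear periodic maps come from equations}\label{sec:pert}

\begin{lemma}\label{lem:pert}
Let $C\in O(k)$ and let $u:\mathbb R^k\to\mathbb R$ be linear with
$L=(u,uC,\dots,uC^{k-1})$ invertible. Let $T=C\circ G$, where $G$ is a homeomorphism of
$\mathbb R^k$ with $\operatorname{Lip}(G-\mathrm{id})\le\epsilon\le1$, and suppose that $T$ has
finite order $p$. If
\begin{equation}\label{eq:small}
k^{3/2}2^k\|u\|\,\epsilon\le\frac1{2\|L^{-1}\|},
\end{equation}
then $\Phi=(u,uT,\dots,uT^{k-1})$ is a homeomorphism of $\mathbb R^k$ with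
$\operatorname{Lip}(\Phi^{-1})\le2\|L^{-1}\|$, and $F=\Phi T\Phi^{-1}$ is the map of a $p$-cycle of
order $k$, namely that with
\begin{equation}\label{eq:f}
f(x_k,\dots,x_1)=uT^k\Phi^{-1}(x_1,\dots,x_k).
\end{equation}
If $G$ is a $C^\infty$ diffeomorphism, then so are $\Phi$ and $F$.
\end{lemma}

\begin{proof}
Since $C$ is a linear isometry, $T-C=C(G-\mathrm{id})$ has Lipschitz constant at most $\epsilon$,
and $\operatorname{Lip}(T)\le1+\epsilon$. Since $C$ is linear,
$C^{i-1-l}(T-C)T^l=C^{i-1-l}T^{l+1}-C^{i-l}T^l$, and summing over $l$ gives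
\[
T^i-C^i=\sum_{l=0}^{i-1}C^{i-1-l}(T-C)T^l .
\]
Hence
\begin{equation}\label{eq:powers}
\operatorname{Lip}(T^i-C^i)\le i\,\epsilon(1+\epsilon)^{i-1}\le k2^k\epsilon\qquad(0\le i\le k).
\end{equation}
The $k$ components of $\Phi-L$ therefore have Lipschitz constants at most
$\|u\|k2^k\epsilon$, and
\begin{equation}\label{eq:PhiL}
\operatorname{Lip}(\Phi-L)\le k^{3/2}2^k\|u\|\epsilon\le\frac1{2\|L^{-1}\|}.
\end{equation}
So $L^{-1}\Phi=\mathrm{id}+g$ with $\operatorname{Lip}(g)\le\frac12$. For each $y$ the map
$x\mapsto y-g(x)$ is a contraction and has exactly one fixed point, so $\mathrm{id}+g$ is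
bijective. From $|x+g(x)-x'-g(x')|\ge\frac12|x-x'|$ its inverse has Lipschitz constant at most
$2$. This gives the claims on $\Phi$. If $G$ is smooth, then so is $g$, with $\|dg\|\le\frac12$, so
$d(\mathrm{id}+g)$ is invertible everywhere and $\Phi$ is a diffeomorphism.

If $x=\Phi(\xi)$, then $x_i=uT^{i-1}\xi$, and
\[
F(x)=\Phi(T\xi)=(uT\xi,\dots,uT^k\xi)=(x_2,\dots,x_k,uT^k\Phi^{-1}(x)).
\]
So $F$ is the map of the equation with $f$ as in \eqref{eq:f}. It is conjugate to $T$ and has the
same order $p$.
\end{proof}

\section{A circle action with a knotted fixed plane}\label{sec:knot}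

To cut a knotted map into small steps we want it to be joined to the identity through
maps that are linear near infinity. We get this by making it an element of a circle action. Let
\[
\Lambda_t(z,\zeta)=(e^{5it}z,\,e^{2it}\zeta),\qquad\text{so}\qquad
\Lambda_{2\pi/5}(z,\zeta)=(z,e^{4\pi i/5}\zeta)=:\tau_0(z,\zeta).
\]

\begin{proposition}\label{prop:knot}
There is a smooth action $(B_t)_{t\in\mathbb R/2\pi\mathbb Z}$ of the circle on
$\mathbb R^4=\mathbb C^2$ such that
\begin{enumerate}
\item[(a)] $B_t=\Lambda_t$ on $\{|x|\ge\frac12\}$;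
\item[(b)] $A_*:=\mathrm{Fix}(B_{2\pi/5})$ satisfies
$A_*\cap\{|x|\ge\frac12\}=\{\zeta=0,\ |x|\ge\frac12\}$;
\item[(c)] $\mathbb R^4\setminus A_*$ is connected, and there is an epimorphism
$\varepsilon:\pi_1(\mathbb R^4\setminus A_*)\to S_3$ sending the loop
$\ell(\psi)=(0,\frac34e^{i\psi})$, $0\le\psi\le2\pi$, to a transposition.
\end{enumerate}
\end{proposition}

In (c) the loop is taken up to free homotopy; its image is then defined up to conjugacy, and
``a transposition'' makes sense.

\emph{Plan.} We first spin a knotted arc to get a knotted sphere $\Sigma\subset S^4$ that is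
invariant under a linear circle action $A_t$; the arc makes two full turns about its axis
while it is being spun. The element $A_{2\pi/5}$ does not yet fix $\Sigma$ pointwise: it rotates
$\Sigma$ by the angle $2\pi/5$. We then conjugate $A_t$ by a diffeomorphism of $S^4\setminus\Sigma$
that does not extend over $\Sigma$: near $\Sigma$ it rotates each parallel copy of $\Sigma$ by twice
the angular coordinate around $\Sigma$. The new action extends over $\Sigma$, where it rotates with
speed $1+2\cdot2=5$ instead of $1$. Thus its element with $t=2\pi/5$ fixes $\Sigma$ pointwise.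
Removing from $S^4$ a point of $\Sigma$ fixed by the whole action gives $\mathbb R^4$.

\subsection{The spun sphere}

Write $\mathbb R^3=\mathbb C\times\mathbb R$, let $\rho_\varphi(\omega,h)=(e^{i\varphi}\omega,h)$
be the rotation about the axis $0\times\mathbb R$, put $e_3=(0,1)$, and let $B^3$ be the closed unit ball. Choose
a smooth properly embedded arc $J\subset B^3$, parametrized by an embedding $\kappa:[-1,1]\to B^3$, with
\[
\kappa(\xi)=(0,\xi)\ \text{ for }|\xi|\ge\tfrac14,\qquad |\kappa(\xi)|<\tfrac14\ \text{ for }|\xi|<\tfrac14,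
\]
such that $(B^3,J)$ is a trefoil-knotted ball pair: attaching an unknotted ball pair
gives the trefoil in $S^3$. The complement of an unknotted arc in a ball and the twice punctured
sphere both have fundamental group $\mathbb Z$, the inclusion inducing an isomorphism; so by van
Kampen's theorem
\[
\Gamma:=\pi_1(\operatorname{int}B^3\setminus J)=\langle a,b\mid aba=bab\rangle,
\]
the trefoil group, and the meridians of $J$ are conjugate to $a^{\pm1}$.

\emph{A tube around the arc.} We claim that for small $\delta\in(0,1)$ there is a smooth embedding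
$c:[-1,1]\times D^2\to B^3$ with $c(\xi,0)=\kappa(\xi)$, with
$c((-1,1)\times D^2)\subset\operatorname{int}B^3$, and with
\begin{equation}\label{eq:c}
c(\xi,\zeta)=\bigl(|\xi|\,\delta\zeta,\ \xi\sqrt{1-\delta^2|\zeta|^2}\,\bigr)\qquad
(\tfrac13\le|\xi|\le1).
\end{equation}
On these ends, then,
\begin{equation}\label{eq:cends}
|c(\xi,\zeta)|=|\xi|,\qquad \rho_\varphi c(\xi,\zeta)=c(\xi,e^{i\varphi}\zeta).
\end{equation}
Let $(n_1,n_2)$ be a smooth framing of a complement of the tangent line of $J$, with
$n_1(\xi)=(|\xi|,0)$ and $n_2(\xi)=(|\xi|i,0)$ for $|\xi|\ge\frac14$. It exists: at both ends the arc has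
tangent $e_3$ and the prescribed framings are positively oriented, and $GL^+(2,\mathbb R)$ is
connected. For small $w=w_1+iw_2$ put
\[
c_{\rm mid}(\xi,w)=\kappa(\xi)+w_1n_1(\xi)+w_2n_2(\xi),\qquad
c_{\rm end}(\xi,w)=\bigl(|\xi|w,\ \xi\sqrt{1-|w|^2}\bigr),
\]
the latter for $|\xi|\ge\frac14$. Let $\lambda:[-1,1]\to[0,1]$ be smooth, $\lambda=0$ in a
neighborhood of $[-\frac14,\frac14]$ and $\lambda=1$ for $|\xi|\ge\frac13$. Put
$\tilde c=\lambda c_{\rm end}+(1-\lambda)c_{\rm mid}$. Then $\tilde c(\xi,0)=\kappa(\xi)$, and the
$w$-derivative at $w=0$ is given by the frame $(n_1,n_2)$. So $\tilde c$, which extends by the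
same formula slightly beyond $\xi=\pm1$, is injective on the compact set $\{w=0\}$ and immersive
along it. It is therefore an embedding on $\{|w|\le\delta\}$ for small $\delta$. Let
$c(\xi,\zeta)=\tilde c(\xi,\delta\zeta)$. For $|\xi|\ge\frac13$ this is \eqref{eq:c}, so
$|c|=|\xi|$ there; for $|\xi|\le\frac13$ we have $|c|<\frac12$ if $\delta$ is small. This proves the
claim.

\emph{Spinning.} Let $S^4=\{(v,w)\in\mathbb R^3\times\mathbb C:|v|^2+|w|^2=1\}$ and
\[
A_t(v,w)=(\rho_{2t}v,\,e^{it}w).
\]
For $w\ne0$ write $w=|w|e^{i\theta}$ and $y=\rho_{-2\theta}v$. Then $(v,w)\mapsto(y,\theta)$ is a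
diffeomorphism $\{w\ne0\}\cong\operatorname{int}B^3\times S^1$ in which $A_t$ becomes
$(y,\theta)\mapsto(y,\theta+t)$: the ball with its knotted arc is carried once around, turning twice about its axis
on the way. We write $S^2=\{\sigma=(\xi,w')\in\mathbb R\times\mathbb C:\xi^2+|w'|^2=1\}$ and
$a_t(\xi,w')=(\xi,e^{it}w')$, and define
\[
E:S^2\times D^2\to S^4
\]
as follows. For $w'=|w'|e^{i\theta}\neq0$ let $E(\sigma,\zeta)$ be the point with coordinates
\[
y=c(\xi,e^{-2i\theta}\zeta)\quad\text{and the same }\theta .
\]
If moreover $|\xi|\ge\frac13$, then by \eqref{eq:cends} $v=\rho_{2\theta}y=c(\xi,\zeta)$ has norm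
$|\xi|$, so $|w|=|w'|$ and
\begin{equation}\label{eq:Eend}
E(\sigma,\zeta)=(c(\xi,\zeta),\,w')=\bigl(|\xi|\delta\zeta,\ \xi\sqrt{1-\delta^2|\zeta|^2},\ w'\bigr).
\end{equation}
By this formula $E$ extends smoothly over the poles $w'=0$; this is why the ends of the tube were
made rotationally symmetric.

\emph{$E$ is an embedding.} On $w'\neq0$ it is, in the coordinates $(y,\theta)$, the embedding
$c\times\mathrm{id}$ preceded by the diffeomorphism $(\xi,\theta,\zeta)\mapsto(\xi,\theta,e^{-2i\theta}\zeta)$.
Near $w'=0$, formula \eqref{eq:Eend} with $\xi=\pm\sqrt{1-|w'|^2}$ is an injective immersion in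
$(w',\zeta)$. Points with $w'\ne0$ go to $\{w\ne0\}$ and points with $w'=0$ go to $\{w=0\}$, so $E$ is
injective. An injective immersion of a compact manifold is an embedding.

Put $\Sigma=E(S^2\times0)$. This is a smooth sphere. In $\{w\ne0\}$ it is $\{y\in J\}$, and in
$\{|v|>\frac13\}$ it is $\{v\in\mathbb Re_3\}$. Finally,
\begin{equation}\label{eq:equiv}
A_tE(\sigma,\zeta)=E(a_t\sigma,\,e^{2it}\zeta):
\end{equation}
for $w'\ne0$ both sides have angle $\theta+t$ and $y=c(\xi,e^{-2i\theta}\zeta)$, and the case
$w'=0$ follows by continuity. So $A_t$ preserves $\Sigma$ and rotates it with speed $1$.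

\subsection{Speeding up the rotation of $\Sigma$}

Let $R_\varphi$ be the rotation of $\mathbb R\times\mathbb C=\mathbb R^3$ by the angle $\varphi$
about the real axis of $\mathbb C$. Then $R_\pi(\xi,w')=(-\xi,\overline{w'})$, whence
$R_\pi a_\psi R_\pi^{-1}=a_{-\psi}$. Choose a smooth $\varphi:(0,1]\to[0,\pi]$ with $\varphi=0$ on
$(0,\frac14]$ and $\varphi=\pi$ on $[\frac12,1]$, and put, for $\zeta=re^{i\psi}\ne0$,
\[
\beta(\zeta)=a_\psi\,R_{\varphi(r)}\,a_\psi\,R_{\varphi(r)}^{-1}\in SO(3).
\]
Then $\beta$ is smooth on $D^2\setminus0$, and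
\[
\beta(\zeta)=a_{2\arg\zeta}\quad(0<|\zeta|\le\tfrac14),\qquad
\beta(\zeta)=\mathrm{id}\quad(\tfrac12\le|\zeta|\le1).
\]
(This is an explicit contraction of the loop $\psi\mapsto a_{2\psi}$ in $SO(3)$.)
Define a diffeomorphism $\Psi$ of $S^4\setminus\Sigma$ by
\[
\Psi E(\sigma,\zeta)=E(\beta(\zeta)\sigma,\zeta)\quad(0<|\zeta|\le1),\qquad\Psi=\mathrm{id}\ \text{ off the tube }E(S^2\times D^2),
\]
and put $\widehat B_t=\Psi A_t\Psi^{-1}$ on $S^4\setminus\Sigma$. For $0<|\zeta|\le\frac14$ and
$\psi=\arg\zeta$, \eqref{eq:equiv} gives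
\begin{align*}
\widehat B_tE(\sigma,\zeta)&=\Psi A_tE(a_{-2\psi}\sigma,\zeta)=\Psi E(a_{t-2\psi}\sigma,e^{2it}\zeta)\\
&=E(a_{2(\psi+2t)+t-2\psi}\sigma,\,e^{2it}\zeta)=E(a_{5t}\sigma,\,e^{2it}\zeta).
\end{align*}
So $\widehat B_t$ extends to a smooth circle action on $S^4$ with
\begin{equation}\label{eq:Bhat}
\widehat B_tE(\sigma,\zeta)=E(a_{5t}\sigma,e^{2it}\zeta)\qquad(|\zeta|\le\tfrac14).
\end{equation}

\emph{Fixed points of $\widehat B_{2\pi/5}$.} By \eqref{eq:Bhat}, $\Sigma$ is fixed pointwise. Off
$\Sigma$ there are none: $\widehat B_{2\pi/5}$ is there conjugate to $A_{2\pi/5}$, which moves every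
point with $w\ne0$ and acts on $\{w=0\}$ as $\rho_{4\pi/5}$, whose only fixed points are
$(\pm e_3,0)\in\Sigma$. Thus
\begin{equation}\label{eq:FixBhat}
\mathrm{Fix}(\widehat B_{2\pi/5})=\Sigma .
\end{equation}

\subsection{The group of $\Sigma$}\label{sub:group}

Cover $S^4\setminus\Sigma$ by the open sets
\begin{align*}
O_1&=\{w\ne0\}\setminus\Sigma\cong(\operatorname{int}B^3\setminus J)\times S^1,\\
O_2&=\{|v|>\tfrac12,\ v\notin\mathbb Re_3\}\cong(S^2\setminus\{\pm e_3\})\times\{|w|<\tfrac{\sqrt3}2\}.
\end{align*}
Both are connected, and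
$O_1\cap O_2\cong(\{\frac12<|y|<1\}\setminus\mathbb Re_3)\times S^1$ is connected with
fundamental group $\mathbb Z^2$. It is generated by $\mu$, in which $y$ runs once around the axis at constant
$\theta$, and $\vartheta$, in which $\theta$ runs once around $S^1$ at constant $y$. We take the base
point in $O_1\cap O_2$.
\begin{itemize}
\item In $\pi_1(O_1)=\Gamma\times\langle\vartheta\rangle$, the element $\mu$ is a meridian of $J$.
\item $\pi_1(O_2)=\langle\mu\rangle\cong\mathbb Z$ via the winding number of $v$ around the axis,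
and there $\vartheta=\mu^2$, since $v=\rho_{2\theta}y$ along $\vartheta$.
\end{itemize}
Define $\Gamma\to S_3$ by $a\mapsto(12)$, $b\mapsto(23)$. The relation $aba=bab$ is respected, as both
sides go to $(13)$; the map is onto and sends meridians to transpositions. Extend it to
$\pi_1(O_1)$ by $\vartheta\mapsto1$. On $\pi_1(O_2)$ let $\mu$ go to the same transposition as in
$\pi_1(O_1)$. Then $\vartheta=\mu^2$ goes to $1$, and the two homomorphisms agree on
$\pi_1(O_1\cap O_2)$. By van Kampen's theorem they define an epimorphism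
\[
\varepsilon:\pi_1(S^4\setminus\Sigma)\to S_3
\]
that sends $\mu$ to a transposition.

\subsection{Passage to $\mathbb R^4$}

\begin{proof}[Proof of Proposition~\ref{prop:knot}]
Let $0<\eta\le\frac14$, let $D_\eta\subset\mathbb C^2$ be the closed ball of radius $\eta$, and let
\[
\chi:D_\eta\to S^4,\qquad \chi(z,\zeta)=E\bigl((\sqrt{1-|z|^2},z),\zeta\bigr).
\]
This is a smooth embedding, $\chi(z,\zeta)\in\Sigma$ if and only if $\zeta=0$, and
$\widehat B_t\chi=\chi\Lambda_t$ by \eqref{eq:Bhat}. Let
\[
\iota:D_\eta\to\mathbb R^4\cup\{\infty\},\qquad\iota(x)=\frac\eta2\,\frac{x}{|x|^2},\quad\iota(0)=\infty .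
\]
With the usual smooth structure on $\mathbb R^4\cup\{\infty\}=S^4$ this is a smooth embedding with
image $\{|x|\ge\frac12\}\cup\{\infty\}$. By the disc theorem of Palais and Cerf, two smooth
embeddings of the closed $4$-ball in $S^4$ with the same orientation behavior differ by a diffeomorphism
of $S^4$; the orientation can be adjusted by a reflection of $S^4$. So there is a diffeomorphism
$H:S^4\to\mathbb R^4\cup\{\infty\}$ with $H\chi=\iota$. The point
$H^{-1}(\infty)=\chi(0)$ is fixed by every $\widehat B_t$, and we let
\[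
B_t=H\widehat B_tH^{-1}|_{\mathbb R^4}.
\]

(a) Since $\Lambda_t$ is orthogonal, it commutes with $\iota$, and
$B_t\iota=H\widehat B_t\chi=H\chi\Lambda_t=\iota\Lambda_t=\Lambda_t\iota$ on $D_\eta\setminus0$.

(b) By \eqref{eq:FixBhat}, $A_*=H(\Sigma)\setminus\{\infty\}$. Its part in $\{|x|\ge\frac12\}$ is
$\iota(\{x\in D_\eta:\zeta=0,\,x\ne0\})$, that is, $\{\zeta=0,|x|\ge\frac12\}$.

(c) $H$ maps $S^4\setminus\Sigma$ homeomorphically onto $\mathbb R^4\setminus A_*$, so
$\mathbb R^4\setminus A_*$ is connected and the $\varepsilon$ of Section~\ref{sub:group} is defined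
on its fundamental group. Since $\iota^{-1}(x)=\frac\eta2x/|x|^2$, the loop $\ell$ corresponds to
\[
H^{-1}\ell(\psi)=\chi(0,\tfrac{2\eta}3e^{i\psi})=E\bigl((1,0),\tfrac{2\eta}3e^{i\psi}\bigr)
=\bigl(c(1,\tfrac{2\eta}3e^{i\psi}),\,0\bigr).
\]
By \eqref{eq:c} this is a loop in $O_2$ that winds once around the axis. It is freely homotopic to
$\mu$, so $\varepsilon$ sends it to a transposition.
\end{proof}

\begin{remark}
The number $5$ in $p=5s$ arises as follows. If the arc turns $r$ times while it is spun and the twist near
$\Sigma$ is $\sigma\mapsto a_{m\arg\zeta}\sigma$, the same computation gives the speeds $1+mr$ along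
$\Sigma$ and $r$ around it. Section~\ref{sub:group} uses that $r$ is even: there $\vartheta=\mu^r$ in
$\pi_1(O_2)$, and this has to go to $1$ while $\mu$ goes to a transposition. A map $\beta$ from the
twist to the identity exists only for even $m$, because only then is $\psi\mapsto a_{m\psi}$
null-homotopic in $SO(3)$. We have taken $r=m=2$.
\end{remark}

\section{Construction of the cycles}\label{sec:constr}

Let $k\ge4$, $N\ge1$, $s=20kN+1$ and $a=5kN$. Then $s=4a+1$, so $\gcd(a,s)=1$; and
$s\equiv1\pmod5$. Put $\alpha=e^{2\pi ia/s}$, and on $\mathbb C^2$ let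
\[
C_4(z,\zeta)=(\alpha z,\ e^{4\pi i/5}\zeta).
\]
Since $\alpha^s=1$ and $s\equiv1\pmod5$, we have $C_4^s=\tau_0$. Let $\tau=B_{2\pi/5}$ with $B_t$ as in
Proposition~\ref{prop:knot}; then $\tau^5=B_{2\pi}=\mathrm{id}$.

\subsection*{Small steps}
For $t\in[0,1]$ let $g_t=\Lambda_{-2\pi t/5}B_{2\pi t/5}$. By (a) of Proposition~\ref{prop:knot} this is a smooth
family of diffeomorphisms of $\mathbb R^4$ equal to the identity on $\{|x|\ge\frac12\}$, with
$g_0=\mathrm{id}$ and $g_1=\tau_0^{-1}\tau$. Put
\[
\gamma_i=g_{(i+1)/s}\,g_{i/s}^{-1}\quad(0\le i\le s-1),\qquad\text{so}\qquad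
\gamma_{s-1}\cdots\gamma_1\gamma_0=\tau_0^{-1}\tau .
\]
From $\gamma_i-\mathrm{id}=(g_{(i+1)/s}-g_{i/s})\circ g_{i/s}^{-1}$ we get
\begin{equation}\label{eq:K}
\operatorname{Lip}(\gamma_i-\mathrm{id})\le\frac Ks,\qquad
K=\sup_{t,x}\|\partial_td_xg_t\|\cdot\sup_{t,x}\|d_x(g_t^{-1})\|.
\end{equation}
Here $K$ is finite, because $g_t$ is the identity outside a compact set, and it does not depend on $s$.

\subsection*{Insertion}
For $0\le i\le s-1$ let
\[
M_0(x)=(1,0)+\frac xs,\qquad M_i=C_4^iM_0,\qquad \mathcal B_i=M_i(D).
\]
The ball $\mathcal B_i$ has center $(\alpha^i,0)$. As $\gcd(a,s)=1$, the numbers $\alpha^i$ are the $s$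
distinct $s$-th roots of unity. Their mutual distances are at least $2\sin(\pi/s)\ge4/s$,
so these closed balls of radius $1/s$ are disjoint. As $\tau_0$ is linear and fixes $(1,0)$,
\[
C_4^sM_0=\tau_0M_0=M_0\tau_0 .
\]
Define $G_4=M_i\gamma_iM_i^{-1}$ on $\mathcal B_i$ and $G_4=\mathrm{id}$ elsewhere. Since each
$\gamma_i$ is the identity on $\{|x|\ge\frac12\}$, $G_4$ is a $C^\infty$ diffeomorphism. The $M_i$
are similarities, so $\|d(G_4-\mathrm{id})\|\le K/s$ everywhere and
$\operatorname{Lip}(G_4-\mathrm{id})\le K/s$. Put $T_4=C_4G_4$.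

The map $T_4$ takes $\mathcal B_i$ to $\mathcal B_{i+1}$ by $M_{i+1}\gamma_iM_i^{-1}$ for $i<s-1$, and
$\mathcal B_{s-1}$ to $\mathcal B_0$ by $C_4M_{s-1}\gamma_{s-1}M_{s-1}^{-1}=M_0\tau_0\gamma_{s-1}M_{s-1}^{-1}$.
Hence
\begin{equation}\label{eq:return}
T_4^s|_{\mathcal B_0}=M_0\,\tau_0\gamma_{s-1}\cdots\gamma_0\,M_0^{-1}=M_0\,\tau\,M_0^{-1},
\end{equation}
and $T_4^s|_{\mathcal B_i}$ is conjugate to this by $T_4^i$. So $T_4^{5s}=\mathrm{id}$ on the balls.
Off the balls, on an invariant set with nonempty interior, $T_4$ equals the linear map $C_4$, whose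
order is $\operatorname{lcm}(s,5)=5s$. Therefore $T_4$ has order exactly $5s=p$.

\subsection*{Order $k$}
Let $C'$ act on $\mathbb R^{k-4}$ as the direct sum of the plane rotations by the angles $2\pi nN/s$,
$1\le n\le\lfloor\frac{k-4}2\rfloor$, and of the identity of $\mathbb R$ if $k$ is odd. Then
$C'^s=\mathrm{id}$. Put
\[
C=C_4\times C'\in O(k),\qquad G=G_4\times\mathrm{id},\qquad T=T_4\times C'=C\circ G .
\]
Then $T$ and $C$ have order exactly $p=5s$, and $\operatorname{Lip}(G-\mathrm{id})\le K/s$.

Let $u$ be the sum of the real parts of all complex coordinates $z_l$ of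
$\mathbb R^k=\mathbb C^{\lfloor k/2\rfloor}(\times\mathbb R)$, plus the last real coordinate $x_{\rm last}$ if $k$
is odd. If $C$ multiplies $z_l$ by $\lambda_l$, then
\[
uC^i=\tfrac12\sum_l\bigl(\lambda_l^iz_l+\bar\lambda_l^i\bar z_l\bigr)\ (+\,x_{\rm last}),
\]
and the functionals $z_l,\bar z_l$ (and $x_{\rm last}$) are linearly independent over $\mathbb C$.
By the Vandermonde determinant, $L=(u,uC,\dots,uC^{k-1})$ is invertible when the eigenvalues
$\lambda_l,\bar\lambda_l$ (and $1$) are pairwise distinct. As $N\to\infty$ these eigenvalues tend to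
\[
e^{\pm i\pi/2},\qquad e^{\pm4\pi i/5},\qquad e^{\pm2\pi in/(20k)}\ \ \bigl(0<\tfrac n{20k}<\tfrac1{40}\bigr),
\qquad 1\ \text{if $k$ is odd},
\]
which are pairwise distinct. So $L$ converges to an invertible matrix, and $L$ is invertible with
$\|L^{-1}\|$ bounded for all large $N$. As $u$ does not depend on $N$ and $\epsilon:=K/s\to0$,
we have $\epsilon\le1$ and \eqref{eq:small} for all large $N$. By Lemma~\ref{lem:pert},
$F=\Phi T\Phi^{-1}$ is the $C^\infty$ map of a $p$-cycle of order $k$, with $p=5s$.

\section{The cycles are not linearizable}\label{sec:not}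

Since $C'^s=\mathrm{id}$, we have $T^s=T_4^s\times\mathrm{id}$. With $A=\mathrm{Fix}(T_4^s)$,
\[
\mathbb R^k\setminus\mathrm{Fix}(T^s)=(\mathbb R^4\setminus A)\times\mathbb R^{k-4}.
\]
If $F$, and so $T$, were conjugate to a linear map, Lemma~\ref{lem:flat} would make the
fundamental group of each component of this set abelian. The following proposition therefore completes the proof that
$F$ is not conjugate to a linear map.

\begin{proposition}\label{prop:group}
$\mathbb R^4\setminus A$ is connected, and $\pi_1(\mathbb R^4\setminus A)$ maps onto $S_3$.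
\end{proposition}

The set $A$ is the plane $\{\zeta=0\}$ with a knot tied into it in each of $s$ small balls. We have to
see that the other $s-1$ knots and the outside region do not destroy the quotient $S_3$ found in
one ball. They do not, because along each connecting shell the only loop to match is a meridian, and every piece
has a homomorphism to $S_3$ taking it to a transposition.

\begin{proof}
Let $W_i=\operatorname{int}\mathcal B_i$, $O=\mathbb R^4\setminus\bigcup_iM_i(\frac12D)$ and
$S_i=W_i\cap O=M_i(\{\frac12<|x|<1\})$. The open sets $O,W_0,\dots,W_{s-1}$ cover $\mathbb R^4$, and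
the $W_i$ are disjoint.

\emph{The set $A$.} Off $\bigcup W_i$ we have $T_4^s=C_4^s=\tau_0$, with fixed set
$\{\zeta=0\}$. By \eqref{eq:return}, $A\cap W_0=M_0(A_*\cap\operatorname{int}D)$. Since $T_4$ commutes with
$T_4^s$, $A\cap W_i=T_4^i(A\cap W_0)$. By (b) of Proposition~\ref{prop:knot},
$A\cap S_0=\{\zeta=0\}\cap S_0$. For $0\le i\le s-1$ the map
$T_4^i|_{\mathcal B_0}=M_i\gamma_{i-1}\cdots\gamma_0M_0^{-1}$ equals $C_4^i$ on $S_0$, because the
$\gamma$'s are the identity on $\{|x|\ge\frac12\}$; and $C_4$ preserves $\{\zeta=0\}$. Hence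
$A\cap S_i=\{\zeta=0\}\cap S_i$, and altogether $A\cap O=\{\zeta=0\}\cap O$.

\emph{The outside.} $O\setminus A$ is $\{\zeta\ne0\}$ minus closed balls of radius $\frac1{2s}$
centered on $\{\zeta=0\}$. It is connected: replacing $\zeta$ by a larger multiple of itself moves a
point away from all the centers, and $\{|\zeta|\ge1\}$ is connected and contained in $O\setminus A$. Let
$\omega:\pi_1(O\setminus A)\to\mathbb Z$ be the winding number of $\zeta$.

\emph{The shells.} $S_i\setminus A=M_i(\{\frac12<|x|<1,\ \zeta\ne0\})$. Here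
$\{\frac12<|x|<1,\zeta\ne0\}\cong(\frac12,1)\times(S^3\setminus\{\zeta=0\})$, and $S^3$ minus the circle
$\{\zeta=0\}$ is an open solid torus with core $\{z=0\}$. So $S_i\setminus A$ is connected, and its
fundamental group is infinite cyclic, generated by the loop $\ell_i=M_i\ell$ with
$\ell(\psi)=(0,\frac34e^{i\psi})$. Also
$\omega(\ell_i)=1$, as $M_i$ multiplies the $\zeta$-coordinate by a nonzero constant.

\emph{The balls.} Outside $\frac12D$ the set $A_*$ agrees with the plane $\{\zeta=0\}$, by (b) of
Proposition~\ref{prop:knot}, and so is a union of rays there. So a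
radial homeomorphism $\operatorname{int}D\to\mathbb R^4$ that is the identity on $\frac12D$ and does
not decrease $|x|$ carries $\operatorname{int}D\setminus A_*$ onto $\mathbb R^4\setminus A_*$, and
moving points along rays is a homotopy, off $A_*$, from the inclusion to it. So the inclusion
$\operatorname{int}D\setminus A_*\subset\mathbb R^4\setminus A_*$ induces an isomorphism of
fundamental groups, and $\varepsilon$ restricts to an epimorphism
$\pi_1(\operatorname{int}D\setminus A_*)\to S_3$ taking $\ell$ to a transposition. The homeomorphism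
$T_4^iM_0:\operatorname{int}D\setminus A_*\to W_i\setminus A$ takes $\ell$ to
$C_4^iM_0\ell=\ell_i$. Hence $W_i\setminus A$ is connected, and we have an epimorphism
$\varepsilon_i:\pi_1(W_i\setminus A)\to S_3$ sending $\ell_i$ to a transposition.

\emph{Assembly.} Let $Y_0=O\setminus A$ and $Y_{i+1}=Y_i\cup(W_i\setminus A)$ for $0\le i\le s-1$, so that
$Y_s=\mathbb R^4\setminus A$ and, as the $W_i$ are disjoint, $Y_i\cap(W_i\setminus A)=S_i\setminus A$.
We show by induction that
$Y_i$ is connected and that there is a homomorphism $\varphi_i:\pi_1(Y_i)\to S_3$ sending each of the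
loops $\ell_0,\dots,\ell_{s-1}$, which all lie in $Y_0$, to a transposition. For $i=0$ fix a
transposition $t$ and put $\varphi_0=t^{\omega}$. Given $\varphi_i$, take the base point on $\ell_i$;
a change of base point alters homomorphisms to $S_3$ only by inner automorphisms.
Both $\varphi_i(\ell_i)$ and $\varepsilon_i(\ell_i)$ are transpositions, and all transpositions are
conjugate in $S_3$; so after composing $\varepsilon_i$ with an inner automorphism of $S_3$ they are equal. As
$\ell_i$ generates $\pi_1(S_i\setminus A)$, the two homomorphisms agree on the fundamental group of the connected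
intersection. By van Kampen's theorem they have a common extension
$\varphi_{i+1}:\pi_1(Y_{i+1})\to S_3$. It has the required property since it extends $\varphi_i$, and
$Y_{i+1}$ is connected.

The resulting $\varphi_s:\pi_1(\mathbb R^4\setminus A)\to S_3$ is onto, because on
$\pi_1(W_0\setminus A)$ it is $\varepsilon_0$ up to conjugation.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
Section~\ref{sec:constr}, Lemma~\ref{lem:flat} and Proposition~\ref{prop:group} give the statement on
$\mathbb R$. Conjugation by $\exp$ in each coordinate turns \eqref{eq:de} into an equation of the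
same form on $(0,\infty)$ with conjugate map, and gives the statement on $(0,\infty)$.
\end{proof}

\section{Closeness to linear cycles}\label{sec:C}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We keep the notation of Section~\ref{sec:constr}, with $\epsilon=K/s$ and $N$ large, and let $f$ be
the function constructed there. By
Lemma~\ref{lem:pert} with $G=\mathrm{id}$, the function $f_0=uC^kL^{-1}$, with the same order of the arguments as in
\eqref{eq:f}, defines a linear cycle with map $LCL^{-1}$, whose order is that of $C$,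
namely $p$. Since $f=uT^k\Phi^{-1}$ and $\Phi^{-1}-L^{-1}=L^{-1}(L-\Phi)\Phi^{-1}$,
\[
f-f_0=(uT^k-uC^k)\Phi^{-1}+uC^kL^{-1}(L-\Phi)\Phi^{-1}.
\]
Here $\operatorname{Lip}(\Phi^{-1})\le2\|L^{-1}\|$, which is bounded as $N\to\infty$, while
$\operatorname{Lip}(T^k-C^k)$ and $\operatorname{Lip}(L-\Phi)$ are $O(\epsilon)$ by
\eqref{eq:powers} and \eqref{eq:PhiL}. So $\operatorname{Lip}(f-f_0)=O(1/s)$.

Let $k=4$. The compact set $\mathcal B=\bigcup\mathcal B_i$ and its complement are invariant under
$T=T_4$, and $T=C$ off $\mathcal B$. So $T^i=C^i$ and $\Phi=L$ off $\mathcal B$. If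
$x\notin\Phi(\mathcal B)$, then $\xi=\Phi^{-1}(x)\notin\mathcal B$ and $x=L\xi$, so
$uT^k\Phi^{-1}(x)=uC^k\xi=uC^kL^{-1}(x)$. Thus, with the same order of the arguments, $f=f_0$ outside the compact set
$\Phi(\mathcal B)$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Linero}
\emph{Some results on periodicity of difference equations},
\texttt{http://www.dma.uvigo.es/\string~eliz/pdf/Linero.pdf}.

\bibitem{CK}
A.~Constantin, B.~Kolev, \emph{Enseign. Math.} 40 (1994), 193--204.
\end{thebibliography}

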